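# Finite products $G=AB$ of nilpotent groups with unbounded derived length

## $S_4$ as the product of a $3$-cycle and a dihedral group

In the symmetric group $S_4$ let $A=\langle(1\,2\,3)\rangle$, of order $3$, and let $B=\langle(1\,2\,3\,4),(1\,3)\rangle$, the dihedral group of order $8$. Their orders are coprime, so $A\cap B=1$. The set $AB=\{ab: a\in A,\ b\in B\}$ therefore has $3\cdot 8=24$ elements, and $S_4=AB$.

Recall that the derived series of a group $G$ is $G^{(0)}=G$, $G^{(k+1)}=[G^{(k)},G^{(k)}]$. The group is *solvable* if some $G^{(k)}=1$, and the least such $k$ is its *derived length*; *metabelian* means derived length at most $2$. The lower central series is $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$; the group is *nilpotent of class* $c$ if $\gamma_{c+1}(G)=1$ and $c$ is least with this property.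

In our example $A$ is abelian, so it has class $1$, and $B$ has class $2$: its derived subgroup has order $2$ and is central. The derived series of $S_4$ is
$$S_4>A_4>V_4>1,$$
so the derived length is $3$. Compare this with two products of abelian groups. The group $S_3$ is the product of a subgroup of order $3$ and one of order $2$. The dihedral group of order $8$ is the product of its cyclic subgroup of order $4$ and a subgroup of order $2$ generated by a reflection. Both have derived length $2$. By raising the class of one factor from $1$ to $2$ we have moved the derived length from $2$ to $3$. Can we push it further while keeping classes $1$ and $2$? Is there a ceiling?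

## Bounds in terms of the classes of the factors

A group $G$ is *factorizable* if $G=AB$ for two subgroups $A,B$. Since $G=G^{-1}$, we then also have $G=B^{-1}A^{-1}=BA$. Two classical theorems frame the question. The Wielandt–Kegel theorem says that if $A$ and $B$ are finite and nilpotent, then $G=AB$ is solvable, so its derived length is a well-defined number. Itô's theorem says that if $A$ and $B$ are abelian, then $G=AB$ is metabelian. So for classes $(1,1)$ the derived length is at most $2$. The following conjecture asks for such a bound in general; the problem is taken from "A Note On A Class Of Factorized P-Groups".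

**Conjecture.** There is a function $f:\mathbb N\times\mathbb N\to\mathbb N$ such that for all positive integers $\alpha,\beta$ and every finite group $G=AB$ with $A$ and $B$ nilpotent of class $\alpha$ and $\beta$ respectively, the derived length of $G$ is at most $f(\alpha,\beta)$.

The conjecture is false, already for $(\alpha,\beta)=(1,2)$, the classes in the $S_4$ example. Here are the four statements that we shall prove.

**Theorem 1.** For every $N\ge2$ there is a finite $2$-group $G=AB$ with $A\cap B=1$, $A$ elementary abelian, $B$ nilpotent of class exactly $2$, and derived length of $G$ exactly $\lfloor\log_2N\rfloor+1$. Hence no function $f$ as in the conjecture exists.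

**Theorem 2.** Let $\alpha,\beta\ge1$. The derived lengths of the finite groups $G=AB$ with $A,B$ nilpotent of class exactly $\alpha,\beta$ are bounded if and only if $\alpha=\beta=1$. In that case the sharp bound is $2$.

**Theorem 3.** There is a locally finite $2$-group $G=AB$ with $A$ elementary abelian, $B$ nilpotent of class $2$, $A\cap B=1$, and $G'\ne1$ perfect. In particular $G$ is not solvable.

Here *locally finite* means that every finitely generated subgroup is finite, and a group $H$ is *perfect* if $H=H'$.

**Theorem 4.** Let $K$ be a finite field of characteristic $p$. Suppose there is a finite-dimensional non-solvable Lie algebra $L=A+B$ over $K$ with $A,B$ nilpotent subalgebras of class $\le\alpha$, $\le\beta$. Then there are finite $p$-groups of arbitrarily large derived length that are products of two subgroups of class $\le\alpha$ and $\le\beta$.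

The examples in Theorems 1–3 are $2$-groups, and nothing is claimed here about groups of odd order.

For Lie algebras the vocabulary is parallel: $L^{(0)}=L$, $L^{(k+1)}=[L^{(k)},L^{(k)}]$, and $L$ is solvable if some $L^{(k)}=0$. It is nilpotent of class $\le c$ if all left-normed brackets $[x_1,\dots,x_{c+1}]=[\dots[[x_1,x_2],x_3],\dots,x_{c+1}]$ vanish. Throughout, $[x,y]=xy-yx$ for matrices, while for group elements $g^h=h^{-1}gh$ and $[g,h]=g^{-1}h^{-1}gh$, so that $g^h=g[g,h]$. Left-normed commutators in groups are written in the same way as left-normed brackets.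

## Itô's commutator computation and the stray factor $[b_3,b_2]^{a_3}$

A sensible first attempt is to take the proof of Itô's theorem and try to make it survive when $B$ has class $2$. Let us do the abelian case in full.

Let $G=AB$ with $A,B$ abelian. We use the identities $[x,yz]=[x,z][x,y]^z$ and $[xy,z]=[x,z]^y[y,z]$. Fix $a,a_1\in A$ and $b,b_1\in B$. Using $G=AB=BA$, write
$$b^{a_1}=a_2b_2,\qquad a^{b_1}=b_3a_3\qquad(a_i\in A,\ b_i\in B).$$
Then
$$[a,b]^{a_1}=[a,b^{a_1}]=[a,a_2b_2]=[a,b_2],\qquad [a,b]^{b_1}=[a^{b_1},b]=[b_3a_3,b]=[a_3,b].$$
So the subgroup generated by all $[a,b]$ is normalized by $A$ and $B$, hence normal in $G$. Modulo it $A$ and $B$ commute, so the quotient is abelian, and the subgroup equals $G'$. Next,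
$$[a,b]^{a_1b_1}=[a,b_2]^{b_1}=[b_3a_3,b_2]=[a_3,b_2],\qquad [a,b]^{b_1a_1}=[a_3,b]^{a_1}=[a_3,a_2b_2]=[a_3,b_2].$$
The two results agree, so $a_1b_1(b_1a_1)^{-1}=[a_1^{-1},b_1^{-1}]$ centralizes $[a,b]$. All four elements were arbitrary, so the generators of $G'$ commute with each other, and $G'$ is abelian.

Now let $B$ have class $2$, keep $A$ abelian, and repeat. With $z=[b_2,b_1]$ and $z'=[b,b_1]$, both central in $B$, we get
$$[a,b]^{a_1b_1}=[b_3a_3,\,b_2z]=[b_3,b_2]^{a_3}\,[a_3,b_2z],$$
$$[a,b]^{b_1a_1}=[b_3a_3,\,bz']^{a_1}=[b_3,b]^{a_3a_1}\,[a_3,bz']^{a_1}.$$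
This is where the argument stops. The factors $[b_3,b_2]^{a_3}$ and $[b_3,b]^{a_3a_1}$ are conjugates of elements of $B'$ by elements of $A$, and nothing makes $A$ normalize $B'$. The two sides no longer match. They cannot match in general, since the conclusion fails for $S_4=AB$ above, where $S_4''=V_4\ne1$.

## Matrices over $\mathbb F_2[t]/(t^N)$ and growing class

So let us try to build counterexamples. Nilpotent groups can be manufactured from matrices: the commutator of $1+ra$ and $1+sb$, with $r,s$ small scalars and $a,b$ matrices, is $1+rs[a,b]$ up to higher terms. One might hope to start from a matrix Lie algebra that is a sum $L=A+B$ of nilpotent subalgebras but is not solvable, and to take the groups generated by the elements $1+rx$, with $r$ in the ideal $(t)$ of $K[t]/(t^N)$ and $x$ in $L$, $A$ or $B$.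

The trouble is in the words "up to higher terms". Take $K=\mathbb F_2$ and the matrix units
$$p=E_{21},\qquad q=E_{12},\qquad h=E_{11}+E_{22}.$$
Then $pq=E_{22}$ and $qp=E_{11}$, so $[p,q]=h$ (recall $-1=1$). Since $h$ is the identity of the $2\times2$ block, it commutes with $p$ and $q$. Thus $\langle p,q,h\rangle$ is a Lie algebra of class $2$. Now consider $g=1+tp$ and $k=1+tq$ over $\mathbb F_2[t]/(t^N)$ with $N\ge3$. Since $p^2=q^2=0$, both are involutions, so $\langle g,k\rangle$ is a dihedral group of order twice the order of $gk$. Put
$$n=gk-1=t(p+q)+t^2pq.$$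
From $(p+q)^2=pq+qp=h$, $(p+q)pq=qpq=q$, $pq(p+q)=pqp=p$ and $(pq)^2=pq$ we obtain
$$n^2=t^2h+t^3(p+q)+t^4pq=t^2(h+n).$$
All these matrices live in the $2\times2$ block, where $h$ is the identity. Since $n$ is divisible by $t$, we have $n^2=t^2(h+tm)$ for some matrix $m$ in the block. If $n^{2^i}=t^{2^i}(h+tm)$, then squaring in characteristic $2$ gives $n^{2^{i+1}}=t^{2^{i+1}}(h+t^2m^2)$. So for every $i\ge1$ the $(1,1)$ entry of $n^{2^i}$ is $t^{2^i}$ times a unit, and $n^{2^i}\ne0$ exactly when $2^i<N$. As $(gk)^{2^i}=1+n^{2^i}$, the order of $gk$ is $2^j$, where $j$ is least with $2^j\ge N$. (For $i=0$ we have $n\neq0$, since its coefficient of $t$ is $p+q$.)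

A dihedral group of order $2^{j+1}$, generated by a rotation $\rho$ of order $2^j$ and a reflection $s$, has $[\rho^k,s]=\rho^{-2k}$, so $\gamma_{i+1}=\langle\rho^{2^i}\rangle$ for $i\ge1$, and its class is $j$. So two elements built from a class-$2$ Lie algebra generate a group whose class goes to infinity with $N$. The higher terms destroy the class of the factors, and the class of the factors is what has to stay fixed.

## Square-zero scalars and an exact commutator formula

The higher terms all contain the square of a scalar. So we use only scalars whose square is zero, and we generate our groups by elements with such scalars.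

Let $K$ be a finite field of characteristic $p$ and let
$$R=R_N=K[t_1,\dots,t_N]/(t_1^2,\dots,t_N^2).$$
For $S\subseteq\{1,\dots,N\}$ put $t_S=\prod_{i\in S}t_i$, with $t_\emptyset=1$. The $t_S$ form a $K$-basis of $R$, and $t_St_T=t_{S\cup T}$ if $S\cap T=\emptyset$, while $t_St_T=0$ otherwise. For $N=2$ the basis is $1,t_1,t_2,t_1t_2$. Note that $(t_1+t_2)^2=2t_1t_2$, which need not vanish, so we restrict to multiples of single monomials. For $k\ge1$ put
$$\mathcal M_k=\{c\,t_S:\ c\in K,\ |S|\ge k\}.$$
Then $r^2=0$ for every $r\in\mathcal M_1$; also $\mathcal M_k\mathcal M_l\subseteq\mathcal M_{k+l}\cup\{0\}$, and $\mathcal M_k=\emptyset$ for $k>N$. For $r\in\mathcal M_1\cup\{0\}$ and $x\in M_n(K)$ let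
$$e(r,x)=1+rx\in GL_n(R).$$
If $x\ne0$ and $S\ne\emptyset$, then $e(t_S,x)\ne1$, because $t_S$ is a basis element of $R$. Since $r^2=0$,
$$e(r,x)\,e(r,y)=1+r(x+y)+r^2xy=e(r,x+y),\qquad e(r,x)^{-1}=e(-r,x), \tag{1}$$
and the commutator formula is now exact:
$$[e(r,x),e(s,y)]=e(rs,[x,y]). \tag{2}$$

**Proof of (2).** Put $a=rx$, $b=sy$, $g=1+a$, $h=1+b$ (here $h$ is a group element). Scalars commute with matrices, so $a^2=r^2x^2=0$, $b^2=0$, $aba=r^2s\,xyx=0$ and $bab=0$. Now $[g,h]=g^{-1}h^{-1}gh=(hg)^{-1}gh$, and $gh-hg=ab-ba$, so
$$[g,h]=1+(hg)^{-1}(gh-hg)=1+(1-a)(1-b)(ab-ba).$$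
But $a(ab-ba)=a^2b-aba=0$ and $b(ab-ba)=bab-b^2a=0$. Hence $[g,h]=1+ab-ba=1+rs[x,y]$. $\square$

Now let $L\subseteq M_n(K)$ be a Lie subalgebra, and $L=A+B$ with Lie subalgebras $A,B$. For $k\ge1$ let
$$G_k=\langle e(r,x):\ r\in\mathcal M_k,\ x\in L\rangle,$$
and define $A_k$ and $B_k$ in the same way with $x\in A$ and $x\in B$. Write $G=G_1$. For $k>N$ all three groups are trivial. Clearly $A_{k+1}\le A_k\le G_k$, and likewise for $B$.

For $N=1$ formula (1) says that $x\mapsto e(t_1,x)$ is an isomorphism from the additive group of $L$ onto $G$. So $G$ is abelian, and $G=A_1B_1$ just restates $L=A+B$. For larger $N$ the group is no longer abelian, and the factorization needs a proof.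

## The factorization $G_k=A_kB_k$ and the derived series

We first isolate a fact about generators.

**Lemma 5.** Let $c\ge1$, and let a group $X$ be generated by a set $Y$ such that all left-normed commutators of weight $c+1$ in elements of $Y$ are trivial. Then $X$ is nilpotent of class at most $c$.

**Proof.** Induction on $c$. For $c=1$ the generators commute, so $X$ is abelian. Let $c\ge2$. Each left-normed commutator of weight $c$ in $Y$ commutes with every element of $Y$, so it lies in the center $Z(X)$. Hence in $X/Z(X)$ all weight-$c$ commutators of the generators are trivial. By induction $X/Z(X)$ has class at most $c-1$, so $X$ has class at most $c$. $\square$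

The second half of part (d) below uses the *derived Lie monomials*: $\delta_0(x)=x$, and $\delta_{j+1}=[\delta_j,\delta_j]$ in disjoint sets of variables. For instance $\delta_2(x_1,x_2,x_3,x_4)=[[x_1,x_2],[x_3,x_4]]$. The values of $\delta_j$ on $L$ span $L^{(j)}$. This is trivial for $j=0$; and if it holds for $j$, then by bilinearity the brackets of two values of $\delta_j$ span $[L^{(j)},L^{(j)}]=L^{(j+1)}$.

**Lemma 6.** With the notation above:

(a) $G_k\trianglelefteq G$ and $[G_k,G_l]\le G_{k+l}$ for all $k,l\ge1$, and $G$ is a finite $p$-group.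

(b) $G_k=A_kB_k$ for all $k$. In particular $G=A_1B_1$.

(c) If $A$ is nilpotent of class $\le c$, where $c\ge 1$, then $A_1$ is nilpotent of class $\le c$; likewise for $B$ and $B_1$.

(d) $G^{(k)}\le G_{2^k}$ for all $k\ge0$. If $L^{(k)}\ne0$ and $N\ge2^k$, then $G^{(k)}\ne1$.

**Part (a).** This step makes the $G_k$ into a descending chain of normal subgroups that behaves like powers of an ideal. For a generator $e(s,y)$ of $G_k$ and a generator $e(r,x)$ of $G$, formula (2) gives
$$e(s,y)^{e(r,x)}=e(s,y)\,[e(s,y),e(r,x)]=e(s,y)\,e(sr,[y,x]).$$
Here $[y,x]\in L$, and $sr\in\mathcal M_{k+1}$ or $sr=0$. So the right side lies in $G_k$. Thus conjugation by each generator of $G$ maps $G_k$ into itself. By (1) the generating set of $G$ is closed under inverses, so $G_k\trianglelefteq G$.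

Next, by (2) the commutator of a generator of $G_k$ with a generator of $G_l$ is $e(rs,[x,y])$ with $rs\in\mathcal M_{k+l}\cup\{0\}$, so it lies in the normal subgroup $G_{k+l}$. In the quotient $G/G_{k+l}$ the generators of the images of $G_k$ and $G_l$ commute, so these images commute elementwise. That is, $[G_k,G_l]\le G_{k+l}$.

Finally let $\mathfrak m=(t_1,\dots,t_N)$, a nilpotent ideal of the finite ring $R$. The set $1+M_n(\mathfrak m)$ is a group under multiplication: it is closed under products, and $(1+m)^{-1}=1-m+m^2-\cdots$ is a finite sum. Its order $|\mathfrak m|^{n^2}$ is a power of $p$, and it contains $G$.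

**Part (b).** This step turns the additive decomposition $L=A+B$ into a factorization, one layer at a time. We go downward in $k$. For $k>N$ all groups are trivial. Let $k\le N$ and assume $G_{k+1}=A_{k+1}B_{k+1}$. By (a), $[G_k,G_k]\le G_{2k}\le G_{k+1}$, so $G_k/G_{k+1}$ is abelian. Every $x\in L$ is $a+b$ with $a\in A$, $b\in B$, and $e(r,x)=e(r,a)e(r,b)$ by (1). So the abelian group $G_k/G_{k+1}$ is generated by the images of $A_k$ and $B_k$, and is therefore the product of these two images. Thus $G_k=A_kB_kG_{k+1}$. Since $G_{k+1}$ is normal, we may move it between the two factors and use the induction hypothesis there: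
$$G_k=A_kG_{k+1}B_k=A_k\,A_{k+1}B_{k+1}\,B_k=A_kB_k .$$

**Part (c).** This step shows that the class of the factors stays fixed, independently of $N$. The group $A_1$ is generated by the $e(r,x)$ with $r\in\mathcal M_1$ and $x\in A$. Applying (2) repeatedly, a left-normed commutator of weight $c+1$ in these generators is
$$[e(r_1,x_1),\dots,e(r_{c+1},x_{c+1})]=e\big(r_1\cdots r_{c+1},\,[x_1,\dots,x_{c+1}]\big)=1,$$
because the bracket vanishes in $A$. The intermediate scalars $r_1\cdots r_i$ lie in $\mathcal M_1\cup\{0\}$, so (2) does apply at each stage. Lemma 5 gives the claim.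

**Part (d).** This step measures the derived length from both sides. Upper bound: $G^{(0)}=G_1$, and if $G^{(k)}\le G_{2^k}$, then $G^{(k+1)}\le[G_{2^k},G_{2^k}]\le G_{2^{k+1}}$ by (a).

Lower bound: we claim that if $x$ is a value of $\delta_j$ on $L$ and $|S|=2^j$, then $e(t_S,x)\in G^{(j)}$. For $j=0$ this says that $e(t_i,x)\in G$. Suppose it holds for $j$, and let $x=[x_1,x_2]$ with $x_1,x_2$ values of $\delta_j$ and $|S|=2^{j+1}$. Split $S=S_1\sqcup S_2$ with $|S_1|=|S_2|=2^j$. Then $t_S=t_{S_1}t_{S_2}$, and by (2)
$$e(t_S,x)=[e(t_{S_1},x_1),e(t_{S_2},x_2)]\in[G^{(j)},G^{(j)}]=G^{(j+1)}.$$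
This proves the claim. If $L^{(k)}\ne0$, then some value $x$ of $\delta_k$ is nonzero, since these values span $L^{(k)}$. If also $N\ge2^k$, choose $S$ with $|S|=2^k$. Then $1\ne e(t_S,x)\in G^{(k)}$. $\square$

The lower bound consumes disjoint sets of variables: a nonzero value of $\delta_k$ costs $2^k$ of the $t_i$. That is why the derived length will grow like $\log_2N$.

## A sum of an abelian and a Heisenberg subalgebra in $M_3(\mathbb F_2)$

By Lemma 6 we now need a non-solvable matrix Lie algebra over a finite field that is a sum of an abelian subalgebra and one of class $2$. In characteristic $2$ we have already met a suitable $B$. The usual basis of $\mathfrak{sl}_2$ satisfies $[E_{11}-E_{22},E_{12}]=2E_{12}$ and $[E_{11}-E_{22},E_{21}]=-2E_{21}$, and these brackets are zero in characteristic $2$. So in $M_3(\mathbb F_2)$ take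
$$B=\langle p,q,h\rangle,\qquad p=E_{21},\quad q=E_{12},\quad h=E_{11}+E_{22},$$
with $[p,q]=h$ and $[h,p]=[h,q]=0$. This is nilpotent of class exactly $2$. For the abelian part take a permutation matrix of order $3$ and its inverse,
$$u=E_{21}+E_{32}+E_{13}\ (e_1\mapsto e_2\mapsto e_3\mapsto e_1),\qquad v=E_{12}+E_{23}+E_{31}=u^{-1}=u^2,$$
and $A=\langle u,v\rangle$. As $[u,v]=0$, $A$ is abelian. We must check that $A+B$ is closed under brackets. Remove the $B$-parts of $u$ and $v$:
$$x=u-p=E_{13}+E_{32},\qquad y=v-q=E_{31}+E_{23}.$$
Then $L=A+B$ is spanned by $x,y,h,p,q$. These are linearly independent because no matrix unit occurs in two of them. The remaining products, by $E_{ij}E_{kl}=\delta_{jk}E_{il}$, are as follows (signs are irrelevant over $\mathbb F_2$).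

* $xy=E_{11}+E_{33}$ and $yx=E_{33}+E_{22}$, so $[x,y]=E_{11}+E_{22}=h$.
* $hx=E_{13}$ and $xh=E_{32}$, so $[h,x]=x$.
* $hy=E_{23}$ and $yh=E_{31}$, so $[h,y]=y$.
* $px=E_{23}$ and $xp=E_{31}$, so $[p,x]=y$. Also $py=yp=0$, so $[p,y]=0$.
* $qy=E_{13}$ and $yq=E_{32}$, so $[q,y]=x$. Also $qx=xq=0$, so $[q,x]=0$.

So $L$ is a Lie subalgebra of dimension $5$. All brackets of basis elements lie in the span of $x,y,h$, and $x=[h,x]$, $y=[h,y]$, $h=[x,y]$. Hence
$$L'=[L,L]=\langle x,y,h\rangle,\qquad [L',L']=L', \tag{3}$$
and $L^{(k)}=L'\ne0$ for all $k\ge1$. The Lie algebra $L=A+B$ is not solvable, though $A$ is abelian and $B$ has class $2$.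

Here is a factorization at work, for $N=2$. Take the element $e(t_1,p)\,e(t_2,u)$, which has its $B$-part on the wrong side. Since $[p,u]=[p,x]=y=v+q$,
$$e(t_1,p)\,e(t_2,u)=e(t_2,u)\,e(t_1,p)\,e(t_1t_2,y),\qquad e(t_1t_2,y)=e(t_1t_2,v)\,e(t_1t_2,q).$$
The elements $e(t_1t_2,\cdot)$ commute with all of $G$, because $t_1t_2$ is annihilated by $t_1$ and $t_2$. So
$$e(t_1,p)\,e(t_2,u)=\big(e(t_2,u)\,e(t_1t_2,v)\big)\big(e(t_1,p)\,e(t_1t_2,q)\big)\in A_1B_1 .$$
The commutator error falls into the next layer, and there it is split again by $L=A+B$.

## Derived length $\lfloor\log_2N\rfloor+1$ with classes $1$ and $2$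

**Proof of Theorem 1.** Let $N\ge2$, $K=\mathbb F_2$, and apply the construction to $L=A+B$ of the last section. By Lemma 6(a) and (b), $G=A_1B_1$ is a finite $2$-group. The two factors of the theorem are $A_1$ and $B_1$; four properties remain.

**Step 1: $A_1$ is elementary abelian.** By Lemma 6(c) with $c=1$, $A_1$ is abelian. It is generated by the $e(r,a)$ with $a\in A$, and $e(r,a)^2=1+2ra+r^2a^2=1$. So it is elementary abelian, and $e(t_1,u)\neq1$ shows that it is nontrivial.

**Step 2: $B_1$ has class exactly $2$.** The class is at most $2$ by Lemma 6(c). Since $N\ge2$, formula (2) gives $[e(t_1,p),e(t_2,q)]=e(t_1t_2,h)\ne1$, so $B_1$ is not abelian.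

**Step 3: $A_1\cap B_1=1$.** We compare the action on the third basis vector $e_3$. Each generator of $A_1$ is $1$ plus an $R$-combination of $u$ and $v=u^2$. As $u^3=1$, the set of all $a+bu+cu^2$ with $a,b,c\in R$ is closed under multiplication, so every $f\in A_1$ has this form (generators are involutions, so no inverses are needed). Since $ue_3=e_1$ and $u^2e_3=e_2$,
$$fe_3=a\,e_3+b\,e_1+c\,e_2 .$$
On the other hand $p,q,h$ annihilate $e_3$, so every generator of $B_1$, and hence every element of $B_1$, fixes $e_3$. If $f\in A_1\cap B_1$, then $a=1$ and $b=c=0$, that is, $f=1$.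

**Step 4: the derived length.** Let $m=\lfloor\log_2N\rfloor$, so $2^m\le N<2^{m+1}$. Since $L^{(m)}\ne0$ by (3), Lemma 6(d) gives $G^{(m)}\ne1$. Also $G^{(m+1)}\le G_{2^{m+1}}=1$, because $2^{m+1}>N$. So the derived length is exactly $m+1$.

As $N$ grows, the derived length is unbounded while the classes stay $(1,2)$. No value $f(1,2)$ can exist, and the conjecture is false. $\square$

## The pairs $(\alpha,\beta)$ with bounded derived length

**Proof of Theorem 2.** If $\alpha=\beta=1$, Itô's theorem, proved above, gives derived length at most $2$. The dihedral group of order $8$ is a product of subgroups of orders $4$ and $2$, both cyclic, and has derived length $2$. So the bound $2$ is sharp.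

Now let $(\alpha,\beta)\ne(1,1)$. Since $G=AB$ implies $G=BA$, the roles of $\alpha$ and $\beta$ may be exchanged, and we may assume $\beta\ge2$. The purpose of the next step is to raise the classes $1,2$ of Theorem 1 to exactly $\alpha,\beta$ without lowering the derived length. Let $D_1=C_2$, and for $\gamma\ge2$ let $D_\gamma$ be the dihedral group of order $2^{\gamma+1}$. It has class exactly $\gamma$, as computed earlier from $\gamma_{i+1}=\langle\rho^{2^i}\rangle$. Let $G=AB$ be a group as in Theorem 1, with parameter $N$; its factor $A$ has class exactly $1$, since it is abelian and nontrivial (if it were trivial, $G=B$ would have derived length $2$; in any case the factor constructed above contains $e(t_1,u)\neq1$). Then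
$$G\times D_\alpha\times D_\beta=(A\times D_\alpha\times1)\,(B\times1\times D_\beta),$$
because $(a,d,1)(b,1,d')=(ab,d,d')$. The class of a direct product is the maximum of the classes, so the two factors have class exactly $\max(1,\alpha)=\alpha$ and $\max(2,\beta)=\beta$. The derived length of the product is at least that of $G$, which is $\lfloor\log_2N\rfloor+1$. Letting $N$ grow, we see that the derived lengths for $(\alpha,\beta)$ are unbounded. $\square$

## Dyadic intervals and a perfect derived subgroup

In $G$ over $R_N$ the derived series dies because each commutator uses up variables: $t_1$ is not a product of two elements of $\mathcal M_1$. For an infinite example we want scalars that can be split forever.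

Let $\mathfrak B$ be the set of nonempty finite unions of dyadic intervals $[i2^{-n},(i+1)2^{-n})\subseteq[0,1)$. Let $R_\infty$ be the commutative $\mathbb F_2$-algebra with basis $\{1\}\cup\{t_S:S\in\mathfrak B\}$ and product $t_St_T=t_{S\cup T}$ if $S\cap T=\emptyset$, and $t_St_T=0$ otherwise. It is associative: both ways of bracketing $t_St_Tt_U$ give $t_{S\cup T\cup U}$ if the three sets are pairwise disjoint, and $0$ otherwise. For example,
$$t_{[0,1)}=t_{[0,\frac12)}\,t_{[\frac12,1)},\qquad t_{[0,\frac12)}=t_{[0,\frac14)}\,t_{[\frac14,\frac12)},\qquad t_{[0,1)}\,t_{[0,\frac12)}=0 .$$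
In general $t_S^2=0$ for $S\in\mathfrak B$, so (1) and (2) hold for the elements $e(t_S,w)=1+t_Sw$, with the same proofs.

**Proof of Theorem 3.** Let $L=A+B$ be the Lie algebra in $M_3(\mathbb F_2)$ above. Let $G$, $A_\infty$, $B_\infty\le GL_3(R_\infty)$ be generated by all $e(t_S,w)$ with $S\in\mathfrak B$ and $w\in L$, $w\in A$, $w\in B$ respectively.

**Step 1: reduction to the finite groups.** This step transports Theorem 1 to $R_\infty$. For $n\ge1$, the element $1$ and the $t_S$ with $S$ a nonempty union of level-$n$ intervals span a subalgebra. It is isomorphic to $R_{2^n}$ over $\mathbb F_2$: the $2^n$ intervals of level $n$ play the role of the $2^n$ indices. A union of level-$n$ intervals is also a union of level-$(n+1)$ intervals, and every $S\in\mathfrak B$ is a union of level-$n$ intervals for all large $n$. So $R_\infty$ is the union of the ascending chain of these subalgebras. Correspondingly $G$, $A_\infty$, $B_\infty$ are the unions of the ascending chains of the groups $G(n)$, $A(n)$, $B(n)$, which are the groups $G_1$, $A_1$, $B_1$ for $N=2^n$.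

Every finite subset of $G$ lies in some $G(n)$, which is a finite $2$-group, so $G$ is a locally finite $2$-group. From $G(n)=A(n)B(n)$ we get $G=A_\infty B_\infty$. As an ascending union of elementary abelian $2$-groups, $A_\infty$ is elementary abelian. Triple commutators vanish in every $B(n)$, so $B_\infty$ has class at most $2$, and exactly $2$ because $B(1)$ is not abelian. An element of $A_\infty\cap B_\infty$ lies in $A(n)\cap B(n)=1$ for $n$ large, so $A_\infty\cap B_\infty=1$.

**Step 2: a perfect subgroup $H$.** Let $H=\langle e(t_S,w):S\in\mathfrak B,\ w\in L'\rangle$, where $L'=\langle x,y,h\rangle$. By (1) it is generated by the $e(t_S,w)$ with $w\in\{x,y,h\}$. Every $S\in\mathfrak B$ is a disjoint union $S_1\sqcup S_2$ with $S_1,S_2\in\mathfrak B$: write $S$ as a disjoint union of intervals of one level, and collect the left halves in $S_1$ and the right halves in $S_2$. Then $t_S=t_{S_1}t_{S_2}$, and by (2) and (3)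
$$e(t_S,x)=[e(t_{S_1},h),e(t_{S_2},x)],\quad e(t_S,y)=[e(t_{S_1},h),e(t_{S_2},y)],\quad e(t_S,h)=[e(t_{S_1},x),e(t_{S_2},y)].$$
So each generator of $H$ is a commutator of elements of $H$, and $H=H'$. Also $H\ne1$, since $e(t_S,x)\neq 1$.

**Step 3: $G'=H$.** For a generator $e(t_T,w)$ of $H$ and a generator $e(t_S,z)$ of $G$, formula (2) gives
$$e(t_T,w)^{e(t_S,z)}=e(t_T,w)\,e(t_Tt_S,[w,z]),$$
which lies in $H$ because $[L',L]\subseteq L'$. The generators of $G$ are involutions, so $H$ is normalized by them, and $H\trianglelefteq G$. The commutator of two generators of $G$ is $e(t_St_T,[w,z])$ with $[w,z]\in[L,L]=L'$, so it lies in $H$. Hence $G/H$ is abelian and $G'\le H$. Together with $H=H'\le G'$ this gives $G'=H$, which is nontrivial and perfect. Then $G^{(k)}=H\ne1$ for all $k\ge1$, and $G$ is not solvable. $\square$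

## From abstract Lie algebras to $p$-groups by the adjoint representation

Lemma 6 works for Lie algebras of matrices over any finite field. To apply it to an abstract $L$ we only have to represent $L$ by matrices without losing non-solvability.

**Proof of Theorem 4.** Let $L=A+B$ be finite-dimensional and non-solvable over $K$, with $A,B$ nilpotent of class $\le\alpha$, $\le\beta$. The adjoint map $\operatorname{ad}:L\to\mathfrak{gl}(L)\cong M_n(K)$, $(\operatorname{ad}x)(y)=[x,y]$, with $n=\dim L$, is a homomorphism of Lie algebras whose kernel is the center $Z(L)$. So $\operatorname{ad}L\cong L/Z(L)$. If this were solvable, some $L^{(k)}$ would lie in $Z(L)$, and then $L^{(k+1)}=0$, contrary to assumption. So $\operatorname{ad}L$ is a non-solvable Lie subalgebra of $M_n(K)$. It equals $\operatorname{ad}A+\operatorname{ad}B$, and the summands, being homomorphic images of $A$ and $B$, are nilpotent of class $\le\alpha$ and $\le\beta$.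

Given $k$, we have $(\operatorname{ad}L)^{(k)}\ne0$. Apply Lemma 6 to $\operatorname{ad}L=\operatorname{ad}A+\operatorname{ad}B$ with $N=2^k$. It gives a finite $p$-group $G=A_1B_1$ in which $A_1$ and $B_1$ have class $\le\alpha$ and $\le\beta$, and $G^{(k)}\ne1$. So the derived length of $G$ exceeds $k$, and $k$ was arbitrary. $\square$
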